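# Weakly neighborly polytopes are rigid

## Crossing diagonals of a polygon

Take a convex polygon with vertices $v_1,\dots,v_N$ in cyclic order. You are told only which pairs of vertices are edges. Which affine relations among the vertices can you predict? Not their coefficients, since these change when the polygon is deformed. We shall see that you can predict all their signs. First the vocabulary, for polytopes of any dimension.

Polytopes are convex polytopes in real affine spaces. A **face** of $P$ is $\emptyset$, or $P$ itself, or a set $P\cap\{\ell=0\}$ with $\ell$ an affine functional that is $\le 0$ on $P$. An **affine dependence** among the vertices of $P$ is a real vector $\lambda=(\lambda_x)$, indexed by the vertices, with $\sum\lambda_x x=0$ and $\sum\lambda_x=0$. Its support is the set of $x$ with $\lambda_x\neq 0$.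

**Definition (oriented matroid).** The oriented matroid of $P$ is the set of sign vectors of all affine dependences among its vertices. (Equivalently: the signs of the orientations of all affinely spanning $(d+1)$-tuples of vertices, $d=\dim P$, up to a global sign. We work with dependences only.)

For the unit square with vertices $v_1,v_2,v_3,v_4$ in cyclic order, all dependences are multiples of $v_1-v_2+v_3-v_4=0$. So the oriented matroid is $\{0,\ (+,-,+,-),\ (-,+,-,+)\}$.

**Definition (rigid).** A polytope $P$ is rigid if its face lattice uniquely determines its oriented matroid: whenever $Q$ is a polytope and $\varphi$ is an isomorphism from the face lattice of $P$ to that of $Q$, the induced bijection on vertices is an isomorphism of the oriented matroids of $P$ and $Q$.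

**Definition (signed circuit).** A signed circuit $(Y,Z)$ of $P$ is the pair (positive part, negative part) of a nonzero affine dependence whose support $X=Y\sqcup Z$ is inclusion-minimal among supports of nonzero dependences. With $(Y,Z)$, also $(Z,Y)$ is a signed circuit.

The signed circuits determine the oriented matroid, because every dependence is a sum of circuit dependences without sign cancellation. This is standard (Rockafellar), and we prove it as Lemma 3. So a statement about signs need only be checked on circuits.

**Proposition 1.** Let $P$ be a convex polygon with vertices $v_1,\dots,v_N$ in cyclic order. Its signed circuits are, up to exchanging the two parts, the pairs $(\{v_i,v_k\},\{v_j,v_l\})$ with $i<j<k<l$. Every convex polygon is rigid.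

**Proof.** No three vertices are collinear, since the middle one would not be a vertex. Any four points of a plane are affinely dependent. So the circuit supports are exactly the 4-element sets of vertices. Let $i<j<k<l$.

The points $v_i,v_k$ cut the boundary of $P$ into two open arcs, one containing $v_j$ and the other $v_l$. So $v_iv_k$ is not an edge. Hence the line $L$ through $v_i$ and $v_k$ meets the interior of $P$: otherwise $L$ would be a supporting line, and $P\cap L$ would be an edge with ends $v_i,v_k$. A line through the interior meets the boundary in exactly two points, here $v_i$ and $v_k$. So each open arc lies in one open side of $L$. Both sides contain boundary points, so the arcs lie on opposite sides. Thus $v_j$ and $v_l$ are strictly separated by $L$. By the same argument $v_i$ and $v_k$ are strictly separated by the line $L'$ through $v_j,v_l$. The open segment $v_jv_l$ therefore meets $L$, the open segment $v_iv_k$ meets $L'$, and both points are the unique point of $L\cap L'$. So the two open segments cross, and a common point gives a dependence with positive part $\{v_i,v_k\}$ and negative part $\{v_j,v_l\}$.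

A face lattice isomorphism from $P$ to $Q$ makes $Q$ a polygon and preserves edges, so it preserves the cyclic order up to rotation and reflection. The relation "$\{v_i,v_k\}$ and $\{v_j,v_l\}$ interlace" is invariant under rotation and reflection. So signed circuits correspond, and $P$ is rigid. $\blacksquare$

What was used? First, every circuit has the shape "two vertices against two". Second, there is a cyclic order in which pairs interlace. In higher dimension the first fails in general and the second has no evident meaning. Rigidity can indeed fail. In the regular octahedron the four equatorial vertices are coplanar. Its facets are triangles, so a small push of one equatorial vertex out of that plane keeps all eight facets and the face lattice, but destroys the dependence. The class for which we want rigidity must exclude the octahedron.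

## Weakly neighborly polytopes and the size of their circuits

**Definition (weakly neighborly).** A polytope $P$ is weakly neighborly if for every $k\ge 0$, every set of $k+1$ vertices of $P$ is contained in a face of $P$ of dimension at most $2k$.

Every polygon is weakly neighborly: a vertex is a face of dimension $0$, and for $k\ge1$ the whole polygon has dimension $2\le 2k$. The triangular prism with triangles $a_1a_2a_3$ and $b_1b_2b_3$ is weakly neighborly: any two vertices lie on a common 2-face, and for $k\ge2$ the prism itself has dimension $3\le2k$. The octahedron is not: two opposite vertices lie in no proper face.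

The paper *Equidecomposable and Weakly Neighborly Polytopes* asks: are all weakly neighborly polytopes rigid? The answer is yes (Theorem 7 below), in every dimension and for any number of vertices. We now fix the tools and see how much of the polygon proof survives.

**Minimal faces.** For a nonempty set $A$ of vertices of $P$ let $G_A$ be the smallest face containing $A$. It exists because intersections of faces are faces. Weak neighborliness says
$$\dim G_A\le 2|A|-2\quad\text{for every nonempty vertex set }A. \tag{1}$$

**Lemma 2.** If some point is a convex combination of $A$ with all coefficients positive, and also a convex combination of $B$ with all coefficients positive, then $G_A=G_B$.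

**Proof.** Let $p=\sum_{a\in A}\alpha_a a$ with all $\alpha_a>0$ and $\sum\alpha_a=1$. Suppose a face $P\cap\{\ell=0\}$, $\ell\le0$ on $P$, contains $p$. Then $0=\ell(p)=\sum\alpha_a\ell(a)$ with all terms $\le0$, so $\ell(a)=0$ for all $a\in A$. So a face contains $p$ if and only if it contains $A$, and $G_A$ is the smallest face containing $p$. The same holds for $B$. $\blacksquare$

**Facts about a signed circuit $(Y,Z)$ with dependence $\lambda$ and $X=Y\cup Z$.** Any two nonzero dependences supported in $X$ are proportional: otherwise a combination of them that kills one coordinate would be nonzero with smaller support. So the dependences supported in $X$ form a line, proper subsets of $X$ are affinely independent, and $\dim\operatorname{aff}X=|X|-2$. Since $\sum\lambda_x=0$, both $Y$ and $Z$ are nonempty. After scaling so that $\sum_Y\lambda_y=1$,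
$$\sum_{y\in Y}\lambda_y\,y=\sum_{z\in Z}(-\lambda_z)\,z \tag{2}$$
is a convex combination with positive coefficients of $Y$ and of $Z$. By Lemma 2, $G_Y=G_Z$, and this face contains $X$. Finally $|Y|,|Z|\ge 2$: if $Y=\{y\}$, then (2) would write the vertex $y$ as a convex combination of other vertices.

Call a dependence $\mu'$ **conformal** to $\mu$ if the positive part of $\mu'$ is contained in that of $\mu$, and likewise for the negative parts.

**Lemma 3.** (a) Let $\mu,\nu$ be dependences, $\operatorname{supp}\nu\subseteq\operatorname{supp}\mu$, and $\nu$ not a multiple of $\mu$. Then there is a nonzero dependence conformal to $\mu$ with strictly smaller support. (b) Every nonzero dependence is a sum of dependences conformal to it whose sign patterns are signed circuits. Hence the signed circuits determine the oriented matroid.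

**Proof.** (a) Replacing $\nu$ by $-\nu$ if necessary, some ratio $\nu_x/\mu_x$ is positive. Let $t$ be the minimum of $\mu_x/\nu_x$ over all $x$ with $\nu_x/\mu_x>0$. Then $\mu-t\nu$ has no sign opposite to $\mu$, vanishes at a point of $\operatorname{supp}\mu$, and is nonzero because $\nu$ is not a multiple of $\mu$.

(b) Induct on $|\operatorname{supp}\mu|$. If $\operatorname{supp}\mu$ is minimal, $\mu$ itself is a circuit dependence. Otherwise some nonzero $\nu$ has support strictly inside $\operatorname{supp}\mu$, so it is not a multiple of $\mu$. By (a) there is a nonzero conformal $\mu'$ with smaller support. By induction $\mu'$ is a conformal sum of circuit dependences. Let $\kappa$ be one of them; it is conformal to $\mu$, and $\operatorname{supp}\kappa\subsetneq\operatorname{supp}\mu$. Take the largest $t$ for which $\mu-t\kappa$ is conformal to $\mu$. Then $\mu-t\kappa$ is nonzero with smaller support, and by induction it decomposes. Add $t\kappa$.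

So the sign vectors of nonzero dependences are exactly the unions of families of signed circuits that never disagree in sign, and these are determined by the signed circuits. $\blacksquare$

Now the "two against two" shape of polygon circuits has an exact analogue.

**Lemma 4.** Let $P$ be weakly neighborly, $(Y,Z)$ a signed circuit, $X=Y\cup Z$, $F=G_Y=G_Z$. Then

1. $|Y|=|Z|$ and $\dim F=|X|-2$;
2. $G_A\neq G_B$ for all nonempty $A\subseteq Y$, $B\subseteq Z$ with $(A,B)\ne(Y,Z)$.

Moreover, a vertex set $S$ of $P$ is affinely dependent if and only if some face of some even dimension $2k$ contains at least $2k+2$ elements of $S$.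

**Proof.** *Item 1.* Since $X\subseteq F=G_Y$, (1) gives $|Y|+|Z|-2=\dim\operatorname{aff}X\le\dim F\le 2|Y|-2$, so $|Z|\le|Y|$. By symmetry $|Y|=|Z|$. Then the two ends agree and $\dim F=|X|-2$.

*Item 2.* Suppose $G_A=G_B=G$ for such $A,B$. By (1), $\dim G\le 2\min(|A|,|B|)-2$. But $A\cup B$ is a proper subset of the circuit $X$, so it consists of $|A|+|B|$ affinely independent points of $G$. Hence $|A|+|B|\le\dim G+1\le2\min(|A|,|B|)-1$, which is impossible.

*Last claim.* A dependent $S$ contains a circuit support $X=Y\cup Z$. With $k=|Y|-1$, item 1 gives $|X|=2k+2$ and $\dim F=2k$. Conversely, $2k+2$ points in dimension $2k$ are dependent. $\blacksquare$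

For the prism this says that all circuits are four vertices in a 2-face: the three quadrilaterals.

The criterion at the end of Lemma 4 involves only dimensions of faces and the vertices they contain, which a lattice isomorphism preserves. Weak neighborliness is preserved too. So the *supports* of circuits already correspond, for any isomorphism $\varphi$. What is missing is the signs: given $2k+2$ vertices forming a circuit in a $2k$-face, which halves are $Y$ and $Z$?

**Reading the halves from the faces $G_A$, $A\subseteq X$, does not work.** In an octagon with vertices $1,\dots,8$ in cyclic order take $X=\{1,3,5,7\}$. No two elements of $X$ are adjacent, so $G_A$ is the whole octagon as soon as $|A|\ge2$. Every permutation of $X$ preserves these data. They cannot distinguish the true split $\{1,5\}|\{3,7\}$ from the false one $\{1,3\}|\{5,7\}$. The information is in the way these faces sit inside the whole face lattice.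

**Deforming $P$ to $Q$ does not work either, but fails more instructively.** Suppose there were a path of polytopes $P_t$ from $P$ to $Q$, the vertices moving continuously and the labeled face lattice constant. Each $P_t$ is weakly neighborly, so by Lemma 4 a circuit support $X$ of $P_0$ is a circuit support of every $P_t$. Normalize its dependence to have coefficient $1$ at a fixed $x_0\in X$. The other coefficients are then the unique solution of a linear system with continuous entries and constant full column rank, so they are continuous in $t$. They never vanish, so the signs are constant. The trouble is that an isomorphism $\varphi$ comes with no such path. We have only two polytopes and a bijection of faces.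

So we shall not deform the polytope. We shall deform a *map* that detects the crossing of $\operatorname{conv}Y$ and $\operatorname{conv}Z$, and such a deformation can be built face by face.

## How the vector $y-z$ winds

Return to the polygon. Let $y$ run over the segment $y_1y_2$ and $z$ over the segment $z_1z_2$. The pair of parameters fills a square. The segments meet exactly if $y-z$ vanishes somewhere on this square. Run around the boundary of the square and watch $y-z$.

Take the square with vertices $(\pm1,0),(0,\pm1)$. For the true split $y_1=(1,0)$, $y_2=(-1,0)$, $z_1=(0,1)$, $z_2=(0,-1)$ the corner values are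
$$y_1-z_1=(1,-1),\quad y_2-z_1=(-1,-1),\quad y_2-z_2=(-1,1),\quad y_1-z_2=(1,1),$$
and the closed path through them goes around the origin once. For the false split $y_1=(1,0)$, $y_2=(0,1)$, $z_1=(-1,0)$, $z_2=(0,-1)$ the corner values in the same order are $(2,0),(1,1),(0,2),(1,1)$. The path stays on the line with coordinate sum $2$ and does not wind.

On the boundary of the parameter square one of the two points is a vertex. Here the face lattice has control: it says that $y$ and $z$ lie in two specified, *different* faces, and it never lets $y=z$. So the boundary gives a loop in the space of pairs of distinct points,
$$(F\times F)\setminus\Delta ,\qquad \Delta=\{(x,x)\},$$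
and the plan is to show that its homotopy class depends only on the lattice. In general the square becomes $\Delta_Y\times\Delta_Z$, a product of two simplices, and its boundary is a sphere.

The only topology needed: the identity map of a sphere $S^{n-1}$, $n\ge 1$, is not null-homotopic; and a map from a sphere that extends over the ball it bounds is null-homotopic. For the case of polygons $n=2$.

## Transfer of a signed circuit through the deleted product

We isolate exactly what Lemma 4 provides; weak neighborliness is not needed for the next theorem. Throughout, $\varphi$ also denotes the induced vertex bijection. It preserves dimensions of faces. For a face $G$, we have $A\subseteq G$ if and only if $\varphi(A)\subseteq\varphi(G)$, so the smallest faces correspond: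
$$\varphi(G_A)=G_{\varphi(A)}. \tag{3}$$

**Theorem 5 (transfer of circuits; $P$ an arbitrary polytope).** Let $(Y,Z)$ be a signed circuit of $P$, $X=Y\cup Z$, $F=G_Y=G_Z$. Assume

1. $\dim F=|X|-2$;
2. $G_A\ne G_B$ for all nonempty $A\subseteq Y$, $B\subseteq Z$ with $(A,B)\neq(Y,Z)$.

Then for every face lattice isomorphism $\varphi$ from $P$ to a polytope $Q$, $(\varphi(Y),\varphi(Z))$ is a signed circuit of $Q$.

**Proof.** Let $n=|X|-2=\dim F$; since $|Y|,|Z|\ge2$, $n\ge 2$. Put $F'=\varphi(F)$ and
$$E=(F\times F)\setminus\Delta,\qquad E'=(F'\times F')\setminus\Delta .$$
Let $\Delta_Y,\Delta_Z$ be abstract simplices with vertex sets $Y,Z$; a point $\alpha\in\Delta_Y$ is a vector of nonnegative weights on $Y$ with sum $1$. Let $\pi:\Delta_Y,\Delta_Z\to F$ and $\pi':\Delta_Y,\Delta_Z\to F'$ be the affine maps with $\pi(x)=x$ and $\pi'(x)=\varphi(x)$ on vertices. Let $K=\partial(\Delta_Y\times\Delta_Z)$. As the boundary of a polytope of dimension $|Y|+|Z|-2=n$, it is an $(n-1)$-sphere. Its cells are the products $\Delta_A\times\Delta_B$ with nonempty $A\subseteq Y$, $B\subseteq Z$, $(A,B)\neq(Y,Z)$. So a pair $(\alpha,\beta)$ lies in $K$ exactly if its pair of supports is not $(Y,Z)$.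

**Step 1: the boundary sphere maps off the diagonal, in $P$ and in $Q$.** Put $f=(\pi\times\pi)|_K$ and $f'=(\pi'\times\pi')|_K$. We claim $f(K)\subseteq E$ and $f'(K)\subseteq E'$.

Suppose $(\alpha,\beta)\in K$ and $\pi(\alpha)=\pi(\beta)$. Let $A,B$ be the supports of $\alpha,\beta$, so $(A,B)\ne(Y,Z)$. The common point is a convex combination with positive coefficients of $A$ and of $B$. By Lemma 2, $G_A=G_B$, contradicting condition 2. For $Q$: by (3), $G_{\varphi(A)}=\varphi(G_A)\neq\varphi(G_B)=G_{\varphi(B)}$ for the same pairs $(A,B)$. So the same argument, applied in $Q$, gives $f'(K)\subseteq E'$.

**Step 2: each cell has a carrier, given by the face lattice, that can be contracted.** For a cell $\sigma=\Delta_A\times\Delta_B$ of $K$ put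
$$C(\sigma)=(G_A\times G_B)\setminus\Delta\ \subseteq E .$$
If $\tau\subseteq\sigma$ then $C(\tau)\subseteq C(\sigma)$, because smaller vertex sets have smaller minimal faces. We claim that $C(\sigma)$ is star-shaped: it contains a point $p_\sigma$ such that the segment from $p_\sigma$ to any $q\in C(\sigma)$ lies in $C(\sigma)$.

The set $H=G_A\cap G_B$ is a face, possibly empty. As $G_A\ne G_B$ by condition 2, $H$ is a proper face of at least one of them, say of $G_A$; the other case is symmetric. Then $H$ is disjoint from $\operatorname{relint}G_A$. Take $p_\sigma=(g,g')$ with $g\in\operatorname{relint}G_A$ and $g'\in\operatorname{relint}G_B$. Let $q\in C(\sigma)$ and $0\le t<1$. The point $(1-t)p_\sigma+tq$ lies in $G_A\times G_B$ by convexity, and its first coordinate lies in $\operatorname{relint}G_A$, so not in $H$. If this point were on the diagonal, its two equal coordinates would lie in $G_A\cap G_B=H$. So it is not in $\Delta$. In particular ($t=0$) $p_\sigma\in C(\sigma)$. For $t=1$ the point is $q\in C(\sigma)$.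

**Step 3: a homeomorphism $F'\to F$ respecting faces.** To compare $f$ and $f'$ they must have the same target. We construct a homeomorphism $h:F'\to F$ with $h(\varphi(G))=G$ for all faces $G$ of $F$.

Choose a point $b_G$ in the relative interior of each nonempty face $G$ of $F$, and $b'_{\varphi(G)}$ in that of $\varphi(G)$. Build $h$ on the faces $\varphi(G)$ by induction on dimension; on vertices, $h(\varphi(x))=x$. Suppose $h$ is defined on all proper faces of $\varphi(G)$, compatibly on intersections (which are faces), and maps each onto the corresponding face. Together these give a bijection $\partial\varphi(G)\to\partial G$, since the boundary is the disjoint union of the relative interiors of the proper nonempty faces and these correspond. It is a continuous bijection of compact Hausdorff spaces, so a homeomorphism. Every point of $\varphi(G)$ other than $b'_{\varphi(G)}$ is $(1-t)b'_{\varphi(G)}+tu$ for unique $t\in(0,1]$ and $u\in\partial\varphi(G)$. Define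
$$h\bigl((1-t)b'_{\varphi(G)}+tu\bigr)=(1-t)b_G+t\,h(u).$$
This is a homeomorphism $\varphi(G)\to G$ that extends the previous one and maps relative interior onto relative interior. (It is the map $b'_{\varphi(G)}\mapsto b_G$ extended linearly over the barycentric subdivisions.) At $G=F$ we obtain $h$. Since $h$ is injective, $h\times h$ maps $E'$ into $E$.

**Step 4: $f$ and $(h\times h)\circ f'$ are homotopic in $E$.** This step replaces the missing path of polytopes. Put $f_0=f$ and $f_1=(h\times h)\circ f'$, both maps $K\to E$. For every cell $\sigma=\Delta_A\times\Delta_B$,
$$f_0(\sigma)\subseteq C(\sigma),\qquad f_1(\sigma)\subseteq C(\sigma).$$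
For $f_0$: $\pi(\Delta_A)=\operatorname{conv}A\subseteq G_A$, likewise for $B$, and $f(K)\subseteq E$. For $f_1$: $\pi'(\Delta_A)\subseteq G_{\varphi(A)}=\varphi(G_A)$, and $h$ maps this onto $G_A$; likewise for $B$, and the values lie in $E$.

We construct a homotopy $\Phi$ on $\sigma\times[0,1]$ with $\Phi(\sigma\times[0,1])\subseteq C(\sigma)$, by induction on $\dim\sigma$. On $\sigma\times\{0\}$ and $\sigma\times\{1\}$ it is given by $f_0$ and $f_1$. On $\tau\times[0,1]$, for $\tau$ a proper face of $\sigma$, it is already constructed with values in $C(\tau)\subseteq C(\sigma)$. So $\Phi$ is given on the whole boundary of the ball $\sigma\times[0,1]$, with values in $C(\sigma)$. Choose an interior point $c$ of this ball; every point of the ball is $(1-s)c+su$ with $u$ in the boundary and $s\in[0,1]$. Put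
$$\Phi\bigl((1-s)c+su\bigr)=(1-s)\,p_\sigma+s\,\Phi(u),$$
with $p_\sigma$ from Step 2. This is well defined, continuous, extends the given map, and has values in $C(\sigma)$ because $C(\sigma)$ is star-shaped about $p_\sigma$. At the end $\Phi$ is a homotopy in $E$ from $f_0$ to $f_1$.

**Step 5: $f$ is not null-homotopic in $E$.** This is where the circuit in $P$, and condition 1, are used. Let $V\cong\mathbb R^n$ be the linear space parallel to $\operatorname{aff}F$ and define the affine map
$$D:\Delta_Y\times\Delta_Z\to V,\qquad D(\alpha,\beta)=\pi(\alpha)-\pi(\beta).$$

*$D$ is injective.* If $D(\alpha,\beta)=D(\alpha',\beta')$, then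
$$\sum_{y\in Y}(\alpha-\alpha')_y\,y-\sum_{z\in Z}(\beta-\beta')_z\,z=0 .$$
The coefficients on $Y$ sum to $1-1=0$, and so do those on $Z$. So this is an affine dependence supported in $X$, hence a multiple $s\lambda$ of the circuit dependence. Its sum over $Y$ is $0$, while $\sum_Y\lambda_y>0$, so $s=0$. Hence $\alpha=\alpha'$ and $\beta=\beta'$.

*$D$ takes $K$ to a sphere around $0$.* By condition 1, $\dim(\Delta_Y\times\Delta_Z)=n=\dim F=\dim V$. So $D$ is a homeomorphism onto an $n$-dimensional polytope $R\subset V$, and it takes $K$ onto $\partial R$. By (2), $0\in R$. By Step 1, $0\notin D(K)=\partial R$. So $0\in\operatorname{int}R$.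

*Conclusion of the step.* Let $S^{n-1}$ be the unit sphere of $V$ for some norm given by an inner product, and let $g:E\to S^{n-1}$, $g(x,y)=(x-y)/\|x-y\|$. Then $g\circ f$ is $D|_K:K\to\partial R$ followed by the radial projection $\partial R\to S^{n-1}$. The latter is a homeomorphism because $0\in\operatorname{int}R$ and $R$ is convex. So $g\circ f$ is a homeomorphism $K\to S^{n-1}$. If $f$ were null-homotopic in $E$, then $g\circ f$ would be null-homotopic, and composing with the inverse homeomorphism, so would the identity of $S^{n-1}$. This is false.

**Step 6: $\operatorname{conv}\varphi(Y)$ and $\operatorname{conv}\varphi(Z)$ meet.** Suppose not. Then $\pi'\times\pi'$ maps all of the ball $\Delta_Y\times\Delta_Z$ into $E'$, so $f'$ extends over the ball and is null-homotopic in $E'$. Then $(h\times h)\circ f'$ is null-homotopic in $E$, and by Step 4 so is $f$. This contradicts Step 5.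

**Step 7: the resulting dependence is a circuit.** By Step 6 there is $(\alpha,\beta)\in\Delta_Y\times\Delta_Z$ with $\pi'(\alpha)=\pi'(\beta)$. By Step 1 no such pair lies in $K$, so $\alpha$ and $\beta$ have full supports $Y$ and $Z$. Hence
$$\sum_{y\in Y}\alpha_y\,\varphi(y)-\sum_{z\in Z}\beta_z\,\varphi(z)=0$$
is an affine dependence $\mu$ of $Q$ with sign pattern $(\varphi(Y),\varphi(Z))$. Suppose its support were not minimal. Then some nonzero dependence has support strictly inside $\varphi(X)$, so it is not a multiple of $\mu$. Lemma 3(a) gives a nonzero dependence $\mu'$ conformal to $\mu$ with strictly smaller support. Its coefficients are $\ge0$ on $\varphi(Y)$ and $\le0$ on $\varphi(Z)$, they sum to $0$, and they are not all zero. So the sum over $\varphi(Y)$ is positive and is the negative of the sum over $\varphi(Z)$. Scale it to $1$. Then $\mu'$ becomes a pair $(\alpha',\beta')\in\Delta_Y\times\Delta_Z$ with $\pi'(\alpha')=\pi'(\beta')$ and supports not both full. Such a pair lies in $K$, contradicting Step 1. So $\mu$ has minimal support and $(\varphi(Y),\varphi(Z))$ is a signed circuit of $Q$. $\blacksquare$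

Condition 2 keeps the sphere off the diagonal and makes the carriers star-shaped. Condition 1 makes the dimension of the sphere fit the dimension of $F$, so that the map is essential.

## From transferred circuits to rigidity

Theorem 5 carries circuits of $P$ to circuits of $Q$. We must also exclude additional circuits in $Q$, and this is a count with bases.

**Theorem 6 (rigidity criterion).** If every signed circuit of a polytope $P$ satisfies conditions 1 and 2 of Theorem 5, then $P$ is rigid.

**Proof.** Let $\varphi$ be a face lattice isomorphism from $P$ to $Q$, and $d=\dim P=\dim Q$. By Theorem 5, $\varphi$ maps signed circuits of $P$ to signed circuits of $Q$. Call an affinely independent set of $d+1$ vertices a basis.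

**Step 1: bases go to bases.** Let $B$ be a basis of $P$ and $e\notin B$ a vertex. The $d+2$ points of $B\cup\{e\}$ are dependent, so they contain a circuit support $X_e$, and $e\in X_e$ because $B$ is independent. As $\varphi(X_e)$ is a circuit support of $Q$, the coefficient of $\varphi(e)$ in its dependence is nonzero. Hence
$$\varphi(e)\in\operatorname{aff}\varphi(X_e\setminus\{e\})\subseteq\operatorname{aff}\varphi(B).$$
So $\operatorname{aff}\varphi(B)$ contains all vertices of $Q$ and has dimension $d$. Since $|\varphi(B)|=d+1$, $\varphi(B)$ is affinely independent, i.e. a basis of $Q$.

**Step 2: non-bases go to non-bases.** If $|B|=d+1$ and $B$ is not a basis of $P$, then $B$ contains a circuit support of $P$. So $\varphi(B)$ contains a circuit support of $Q$ and is not a basis.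

**Step 3: signed circuits correspond.** By Steps 1 and 2 the bases of $P$ and $Q$ correspond under $\varphi$. The independent sets are the subsets of bases, and circuit supports are the minimal dependent sets. So the circuit supports correspond: every circuit support of $Q$ is $\varphi(X)$ with $X$ a circuit support of $P$. Let $(Y,Z)$ be a signed circuit on $X$. By Theorem 5, $(\varphi(Y),\varphi(Z))$ is a signed circuit on $\varphi(X)$, and the signed circuit on a given support is unique up to exchanging the two parts. So signed circuits of $P$ and $Q$ correspond, and by Lemma 3(b) $\varphi$ is an isomorphism of oriented matroids. $\blacksquare$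

**Theorem 7.** Every weakly neighborly polytope is rigid.

**Proof.** By items 1 and 2 of Lemma 4, every signed circuit of a weakly neighborly polytope satisfies conditions 1 and 2 of Theorem 5. Apply Theorem 6. $\blacksquare$

## Relaxing the bound $2k$ for a single $k$

Weak neighborliness is a list of conditions, one for each $k$. Relax just one of them, by just one dimension. Rigidity can then be lost.

**Theorem 8 (the bound $2k$ is sharp for every single $k\ge1$).** For every $m\ge1$ there is a polytope that is *not* rigid and such that, for every $k\ne m$, every $k+1$ vertices lie in a face of dimension at most $2k$, while every $m+1$ vertices lie in a face of dimension at most $2m+1$.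

(For $k=0$ the condition is vacuous.)

We use the following about a cyclic $2m$-polytope $N'\subset\mathbb R^{2m}$ with $2m+3$ vertices (Gale; see Ziegler, *Lectures on Polytopes*): it is simplicial, any $2m+1$ of its vertices are affinely independent, and every set of at most $m$ vertices is the vertex set of a face. For $m=1$ it is a convex pentagon.

**Proof.** **Step 1: construction.** Translate $N'$ so that one vertex is $o=0$. Let $W$ be the set of the other $2m+2$ vertices, viewed in $\mathbb R^{2m}\times\{0\}\subset\mathbb R^{2m+1}$. Let $p=(0,1)$, $q=(0,-1)$ and $P=\operatorname{conv}(W\cup\{p,q\})$. In words: the vertex $o$ is split vertically into $p$ and $q$. Since $W$ affinely spans $\mathbb R^{2m}\times\{0\}$ and $p$ is outside it, $\dim P=2m+1$.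

Write an affine functional as $\ell(x,t)=\ell_0(x)+ct$ with $\ell_0$ affine on $\mathbb R^{2m}$, and put $b=\ell_0(o)$. Then
$$\ell(p)=b+c,\qquad \ell(q)=b-c. \tag{4}$$

**Step 2: every set of at most $m$ vertices is the vertex set of a face.** We show that every $R\subseteq W\cup\{p,q\}$ with $1\le|R|\le m$ is exactly the zero set on $W\cup\{p,q\}$ of some $\ell\le0$ on $P$.

* If $p,q\in R$: choose $\ell_0\le0$ on $N'$ vanishing on exactly the vertices $(R\setminus\{p,q\})\cup\{o\}$ of $N'$. These are at most $m-1$ vertices. Put $c=0$. Then $b=0$, so $\ell(p)=\ell(q)=0$.
* If $p\in R$, $q\notin R$: choose $\ell_0\le0$ on $N'$ vanishing on exactly the vertices $R\setminus\{p\}$ (take $\ell_0\equiv-1$ if this set is empty). Then $b<0$. Put $c=-b$. By (4), $\ell(p)=0$ and $\ell(q)=2b<0$. The case $q\in R$, $p\notin R$ is symmetric.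
* If $p,q\notin R$: choose $\ell_0\le0$ on $N'$ vanishing on exactly the vertices $R$, and $c=0$. Then $\ell(p)=\ell(q)=b<0$.

With $|R|=1$ this shows that the vertex set of $P$ is $W\cup\{p,q\}$. So every set of at most $m$ vertices is the vertex set of a face of $P$.

**Step 3: $P$ is simplicial.** Let $\ell\le0$ on $P$ define a facet with vertex set $S$. By (4), $b=\frac12(\ell(p)+\ell(q))\le0$, so $\ell_0\le0$ at $o$ and on $W$, hence on $N'$. If $\ell_0\equiv0$, then $c\le0$ and $-c\le0$, so $\ell\equiv0$, which is impossible. So $\ell_0$ vanishes on a proper, possibly empty, face of $N'$. Let $T$ be its vertex set; $|T|\le2m$ because $N'$ is simplicial, and $S\cap W=T\setminus\{o\}$. If $p,q\in S$, then $b+c=b-c=0$, so $b=0$ and $o\in T$, and $|S|=(|T|-1)+2\le2m+1$. Otherwise $|S|\le|T|+1\le2m+1$. A facet of $P$ has dimension $2m$, hence at least $2m+1$ vertices. So it has exactly $2m+1$ and is a simplex.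

**Step 4: the face dimensions.** By Step 2 a set of $j\le m$ vertices is the vertex set of a face, and by Step 3 this face is a simplex, of dimension $j-1$. So for $k+1\le m$, every $k+1$ vertices lie in a face of dimension $k\le2k$. For $k\ge m+1$ use the face $P$, of dimension $2m+1\le2k$. For $k=m$ the face $P$ has dimension $2m+1$.

**Step 5: $P$ is not rigid.** Move the vertices of $P$ to nearby points in general position and let $Q$ be their convex hull. Each facet of $P$ is a simplex with all other vertices strictly on one side of its hyperplane. For a sufficiently small perturbation it therefore still gives a facet of $Q$, on the corresponding vertices. In particular all moved points are vertices of $Q$. These are all the facets of $Q$. Indeed, each ridge of such a facet lies in exactly two facets of $Q$, and the two facets coming from $P$ that share it are already two. So no other facet of $Q$ is adjacent to one of these. As the facet-adjacency graph of $Q$ is connected, there are no others. The faces of a simplicial polytope are determined by the vertex sets of its facets, so $P$ and $Q$ have the same face lattice via the evident bijection. But the $2m+2$ points of $W$ lie in a hyperplane of $\mathbb R^{2m+1}$, so they are affinely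 dependent, while their images in $Q$ are $2m+2$ points in general position in $\mathbb R^{2m+1}$ and are independent. So $P$ is not rigid. $\blacksquare$

## The triangular bipyramid: rigid, not weakly neighborly

The converse of Theorem 7 fails, and the criterion of Theorem 6 is strictly stronger than Theorem 7.

**Proposition 9.** The triangular bipyramid with apices $a,b$ and equator $1,2,3$, in general position, satisfies the hypothesis of Theorem 6. So it is rigid. It is not weakly neighborly.

**Proof.** Five points in general position in $\mathbb R^3$ have, up to scaling, exactly one dependence, and it has full support. The segment $ab$ crosses the interior of the triangle $123$, so the single circuit is $(\{a,b\},\{1,2,3\})$, up to exchanging its parts.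

*Condition 1.* The apices lie in no common proper face, so $G_{\{a,b\}}$ is the whole polytope, of dimension $3=5-2$.

*Condition 2.* Let $A\subseteq\{a,b\}$ and $B\subseteq\{1,2,3\}$ be nonempty and not both full. If $|A|=1$, then $G_A$ is an apex, while $G_B$ contains an equatorial vertex; so $G_B\neq G_A$. If $A=\{a,b\}$, then $B$ is a proper subset of $\{1,2,3\}$, so $G_B$ is a vertex or an edge, while $G_A$ has dimension $3$.

By Theorem 6 the bipyramid is rigid. It is not weakly neighborly, because the two vertices $a,b$ lie in no face of dimension at most $2$. $\blacksquare$

Here the circuit has parts of sizes $2$ and $3$. Thus the equality $|Y|=|Z|$ of Lemma 4 is a consequence of weak neighborliness, and the transfer in Theorem 5 does not need it: it needs only $\dim F=|X|-2$ and the inequality of the faces $G_A$ and $G_B$.
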